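# Uniqueness for the Kolmogorov operator of the stochastic 2D Navier–Stokes equation under the enstrophy Gibbs measure

## 1. A graded algebra of Gaussian polynomials with a cubic antisymmetric operator

**The variables.** Let $\mathbb Z^2_0=\mathbb Z^2\setminus\{0\}$ and $k^\perp=(-k_2,k_1)$. Take jointly Gaussian centered complex variables $z_k$, $k\in\mathbb Z_0^2$, with
$$\bar z_k=z_{-k},\qquad \mathbb E[z_kz_l]=\mathbf 1_{k+l=0}.$$
Concretely: choose one index from each pair $\pm k$, put $z_k=(x_k+iy_k)/\sqrt2$ with independent standard normal $x_k,y_k$, and let $z_{-k}=\bar z_k$. Let $\mathcal P=\mathbb C[z_k:k\in\mathbb Z^2_0]$. The passage from $(x_k,y_k)$ to $(z_k,z_{-k})$ is an invertible complex-linear change of variables, so a polynomial that vanishes almost surely is the zero polynomial, and formal derivatives make sense. Polynomials in Gaussian variables are dense in $L^2$ of the generated $\sigma$-algebra (textbook). We write $(f,g)=\mathbb E[f\bar g]$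 and $\|\cdot\|$ for the inner product and norm of this complex $L^2$.

**Creation and annihilation.** On $\mathcal P$ put $a_k=\partial/\partial z_k$ and $a_k^\dagger=z_k-a_{-k}$. Since $\partial_{z_k}=\frac1{\sqrt2}(\partial_{x_k}-i\partial_{y_k})$, real Gaussian integration by parts gives $\mathbb E[a_kF]=\mathbb E[\tfrac1{\sqrt2}(x_k-iy_k)F]=\mathbb E[z_{-k}F]$. Conjugation exchanges $z_k$ and $z_{-k}$, so $a_k\bar g=\overline{a_{-k}g}$, and
$$(a_kf,g)=\mathbb E[a_k(f\bar g)]-\mathbb E[f\,\overline{a_{-k}g}]=\mathbb E[f\,\overline{(z_k-a_{-k})g}]=(f,a_k^\dagger g).$$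
Directly from the definitions, $[a_k,a_l]=0$, $[a_k,a_l^\dagger]=[a_k,z_l]=\delta_{kl}$, $a_k1=0$, and
$$[a_k^\dagger,a_l^\dagger]=-[z_k,a_{-l}]-[a_{-k},z_l]=\delta_{k,-l}-\delta_{-k,l}=0.$$
Example: $a_k^\dagger1=z_k$ and $a_k^\dagger a_l^\dagger1=z_kz_l-\mathbf 1_{k+l=0}$. For one real standard normal $x$ the analog is $a=\partial_x$, $a^\dagger=x-\partial_x$, $(a^\dagger)^21=x^2-1$, the Hermite polynomial.

**The grading.** Because $z_k=a_k^\dagger+a_{-k}$, induction on the degree shows that the vectors $a_{k_1}^\dagger\cdots a_{k_n}^\dagger1$ span $\mathcal P$. Let $\mathcal P^{(n)}$ be the span of those with exactly $n$ factors; its closure is the $n$-th chaos. From $a_ka_{l_1}^\dagger\cdots a_{l_m}^\dagger1=\sum_j\delta_{kl_j}\prod_{i\ne j}a_{l_i}^\dagger1$ and induction,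
$$(a_{k_1}^\dagger\cdots a_{k_n}^\dagger1,\;a_{l_1}^\dagger\cdots a_{l_m}^\dagger1)=\mathbf 1_{n=m}\sum_{\pi\in S_n}\prod_i\delta_{k_i,l_{\pi(i)}} .$$
So the $\mathcal P^{(n)}$ are mutually orthogonal. Write $f\in\mathcal P^{(n)}$ as
$$f=\sum_{k_1,\dots,k_n}\hat f(k_1,\dots,k_n)\,a_{k_1}^\dagger\cdots a_{k_n}^\dagger1$$
with $\hat f$ symmetric and finitely supported. Then
$$\|f\|^2=n!\sum|\hat f|^2,\qquad a_kf=n\sum_{k_2,\dots,k_n}\hat f(k,k_2,\dots,k_n)\,a_{k_2}^\dagger\cdots a_{k_n}^\dagger1. \tag{1.1}$$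
If $G$ is a square-summable kernel, not necessarily symmetric, the vector $\sum G\,a^\dagger\cdots a^\dagger1$ depends only on the symmetrization of $G$, and symmetrizing does not increase $\sum|G|^2$. Hence
$$\Big\|\sum G\,a^\dagger\cdots a^\dagger1\Big\|^2\le n!\sum|G|^2,\qquad \Big(f,\sum G\,a^\dagger\cdots a^\dagger1\Big)=n!\sum\hat f\,\overline G . \tag{1.2}$$

**Diagonal operators.** For $r\ge0$ let $\mathcal A_r=\sum_k|k|^{2r}a_k^\dagger a_k$. Since $a_k^\dagger a_k$ counts how many of the $k_i$ equal $k$, $\mathcal A_r$ multiplies $a_{k_1}^\dagger\cdots a_{k_n}^\dagger1$ by $\sum_i|k_i|^{2r}$. We use the same symbol for the self-adjoint diagonal operator on $L^2$. Let $N=\mathcal A_0$, which equals $n$ on $\mathcal P^{(n)}$. As $|k|\ge1$, $N\le\mathcal A_r$. By symmetry of $\hat f$, for $f\in\mathcal P^{(n)}$, $n\ge1$,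
$$\|\mathcal A_r^{1/2}f\|^2=n!\,n\sum|k_1|^{2r}|\hat f(k_1,\dots,k_n)|^2 . \tag{1.3}$$

**The coefficient.** For $p,q\in\mathbb Z_0^2$ put
$$m(p,q)=-\frac1{4\pi}(p^\perp\cdot q)\Big(\frac1{|p|^2}-\frac1{|q|^2}\Big).$$
It is real and symmetric (both factors change sign when $p,q$ are exchanged), $m(-p,-q)=m(p,q)$ and $m(p,p)=m(p,-p)=0$. Moreover
$$m(p,q)+m(q,r)+m(r,p)=0\qquad\text{if }p+q+r=0, \tag{1.4}$$
because then $q^\perp\cdot r=-q^\perp\cdot p=p^\perp\cdot q$, likewise $r^\perp\cdot p=p^\perp\cdot q$, and the brackets telescope. Example: for $p=(0,1)$, $q=(1,-1)$, $r=(-1,0)$ we have $p^\perp\cdot q=q^\perp\cdot r=r^\perp\cdot p=-1$, so $m(p,q)=\frac1{8\pi}$, $m(q,r)=-\frac1{8\pi}$, $m(r,p)=0$.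

**Lemma 1.** $S(k):=\sum_{p+q=k}m(p,q)^2\le C|k|^2(1+\log|k|)\le C_\epsilon|k|^{2+2\epsilon}$ for every $\epsilon>0$.

**Proof.** By symmetry we sum over $|p|\le|q|$ and double. We have $|p^\perp\cdot q|=|p^\perp\cdot k|\le|p||k|$. Also $0\le|p|^{-2}-|q|^{-2}\le|p|^{-2}$. Since $|q|^2-|p|^2=k\cdot(q-p)\le2|k||q|$, also $|p|^{-2}-|q|^{-2}\le2|k|/(|p|^2|q|)$. Hence
$$|m(p,q)|\le\frac{|k|}{4\pi|p|}\min\Big(1,\frac{2|k|}{|q|}\Big)\le\frac{|k|}{4\pi|p|}\min\Big(1,\frac{2|k|}{|p|}\Big).$$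
A dyadic shell $2^j\le|p|<2^{j+1}$ contains at most $C4^j$ lattice points. So $\sum_{|p|\le2|k|}|p|^{-2}\le C(1+\log|k|)$ and $\sum_{|p|>2|k|}4|k|^2|p|^{-4}\le C$. Squaring the bound on $m$ and summing gives the claim. $\square$

**The cubic operators.** Fix $\nu>0$. All sums run over indices in $\mathbb Z_0^2$ with $p+q\neq0$ (resp. $q+r\ne0$). On $\mathcal P$ let
$$L_+=\nu^{-1/2}\sum_{p,q}m(p,q)\,a_p^\dagger a_q^\dagger a_{p+q},\qquad L_-=-\nu^{-1/2}\sum_{q,r}m(q,r)\,a_{q+r}^\dagger a_qa_r .$$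
For $f\in\mathcal P$ the sum $L_-f$ is finite. For $f\in\mathcal P^{(n)}$, by (1.1), $L_+f$ has the non-symmetrized kernel $\nu^{-1/2}n\,m(p,q)\hat f(p+q,k_2,\dots,k_n)$, which is square-summable by Lemma 1, so the sum converges in $L^2$. Thus $L_+$ maps $\mathcal P^{(n)}$ into the $(n+1)$-st chaos, $L_-$ maps $\mathcal P^{(n+1)}$ into $\mathcal P^{(n)}$, $L_+$ vanishes on $\mathcal P^{(0)}$, and $L_-$ vanishes on $\mathcal P^{(0)}\oplus\mathcal P^{(1)}$. Taking adjoints termwise ($m$ is real),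
$$(L_+f,g)=-(f,L_-g),\qquad f,g\in\mathcal P. \tag{1.5}$$
So $L:=L_++L_-$ satisfies $(L_-f,f)=\overline{(f,L_-f)}=-\overline{(L_+f,f)}$, that is, $\mathrm{Re}(Lf,f)=0$ on $\mathcal P$.

**The truncated equation.** For $R\in\mathbb N$ let $\mathcal P_R$ be the span of the $a_{k_1}^\dagger\cdots a_{k_n}^\dagger1$ with $n\le R$ and all $|k_i|\le R$, and let $\pi_R$ be the orthogonal projection onto this finite-dimensional space. It is invariant under functions of $N$ and of $\mathcal A_r$, and $\pi_R\to I$ strongly. The object on which everything turns is the linear system, for given $f\in\mathcal P$ and $\alpha>0$,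
$$\alpha u_R+\nu\mathcal A_1u_R+\pi_RLu_R=f,\qquad u_R\in\mathcal P_R. \tag{1.6}$$

What it is for: $\nu\mathcal A_1+L$ turns out to be, in suitable coordinates, the Kolmogorov operator of the stochastic 2D Navier–Stokes equation. Whether that operator, known only on nice test functions, determines one and only one semigroup comes down to whether $\alpha+\nu\mathcal A_1+L$ has dense range. The solutions $u_R$ of (1.6) will supply the range, provided $\|Lu_R\|$ stays bounded in $R$.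

## 2. The stochastic equation, its Gibbs measure, and $L^2$-uniqueness

Let $\mathbb T^2=[0,2\pi]^2$ be the torus. $H$ is the $L^2(\mathbb T^2;\mathbb R^2)$-closure of the smooth, periodic, divergence-free, mean-zero vector fields, with inner product $\langle\cdot,\cdot\rangle$; $\Pi$ is the Leray projector (the orthogonal projection onto $H$). $A=-\Pi\Delta$ is the Stokes operator, positive self-adjoint with discrete spectrum, with orthonormal eigenbasis $Ae_k=\lambda_ke_k$; and $B(u,v)=\Pi[(u\cdot\nabla)v]$. The equation is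
$$du(t)+\big[\nu Au(t)+B(u(t),u(t))\big]dt=\sqrt2\,dW(t),$$
with $W$ a cylindrical Wiener process on $H$. Without $B$ it is the Stokes equation. The Gibbs measure of the enstrophy, $\mu_\nu$, is the centered Gaussian measure with covariance $(\nu A)^{-1}$. It is supported on $H^{-s}$ for every $s>0$, not on $H$.

Since $\mu_\nu$ does not charge $H$, the quadratic term needs a meaning. It is known (Albeverio–Cruzeiro) that for each smooth, periodic, divergence-free, mean-zero $e$ the functions $u\mapsto\langle B(\Pi_Mu,\Pi_Mu),e\rangle$ converge in $L^2(\mu_\nu)$ as $M\to\infty$, where $\Pi_M$ projects onto $\mathrm{span}\{e_k:\lambda_k\le M\}$. The limit is denoted $\langle B(u,u),e\rangle$.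

**Cylinder functions.** $\mathcal{FC}_b^\infty$ is the space of $f(u)=\varphi(\langle u,h_1\rangle,\dots,\langle u,h_n\rangle)$ with $\varphi\in C_b^\infty(\mathbb R^n)$ and $h_i$ smooth, periodic, divergence-free, mean-zero. An example is $\sin\langle u,h\rangle$; the linear function $\langle u,h\rangle$ with $h\ne0$ is not one, because it is unbounded. On $\mathcal{FC}_b^\infty$ let $\tilde K=Q+L$ with
$$Qf=-\sum_{i,j}\partial_{ij}\varphi\,\langle h_i,h_j\rangle+\nu\sum_i\partial_i\varphi\,\langle u,Ah_i\rangle,\qquad Lf=\sum_i\partial_i\varphi\,\langle B(u,u),h_i\rangle .$$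
$Q$ is the positive symmetric Ornstein–Uhlenbeck operator of the Stokes equation, $L$ is the Liouville operator of the 2D Euler equation, and $-\tilde K$ is the Kolmogorov generator on cylinder functions. (Section 3 shows that this $L$ is the one of Section 1.) The following are known: $(\tilde K,\mathcal{FC}_b^\infty)$ is closable in $L^2(\mu_\nu)$; $-\tilde K$ is dissipative, $\int(\tilde Kf)f\,d\mu_\nu\ge0$; and $\int\tilde Kf\,d\mu_\nu=0$ for all $f\in\mathcal{FC}_b^\infty$. We write $\bar K$ for the closure.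

**The problem.** A $C^0$-semigroup is written $P_t=e^{-tK}$, so that $-K$ is its generator in the usual sense. $L^2(\mu_\nu)$-uniqueness means: there is exactly one $C^0$-semigroup on $L^2(\mu_\nu)$ whose $K$ extends $(\tilde K,\mathcal{FC}_b^\infty)$. In plain words: do the values on test functions determine the dynamics? They need not in general. The operator $-d^2/dx^2$ on $C_c^\infty(0,1)$ is extended by both the Dirichlet and the Neumann Laplacian, which generate different semigroups on $L^2(0,1)$: only the Neumann one fixes the constant $1$.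

**Theorem 1.** For every $\nu>0$ there is $\alpha>0$ such that $(\alpha+\tilde K)(\mathcal{FC}_b^\infty)$ is dense in $L^2(\mu_\nu)$. Hence the closure $-\bar K$ of $(-\tilde K,\mathcal{FC}_b^\infty)$ generates a $C^0$-semigroup of contractions, and $e^{-t\bar K}$ is the only $C^0$-semigroup on $L^2(\mu_\nu)$ whose $K$ extends $(\tilde K,\mathcal{FC}_b^\infty)$. So $L^2(\mu_\nu)$-uniqueness holds.

**Why density of the range is enough.** This step proves the second sentence of Theorem 1 from the first.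

*Existence.* Dissipativity gives $\alpha\|f\|^2\le((\alpha+\tilde K)f,f)\le\|(\alpha+\tilde K)f\|\,\|f\|$, hence $\alpha\|f\|\le\|(\alpha+\tilde K)f\|$ for $\alpha>0$, and this passes to $\bar K$. If $(\alpha+\bar K)f_j$ converges, then $f_j$ is Cauchy, and closedness of $\bar K$ shows that the range of $\alpha+\bar K$ is closed. Being dense, it is everything. The Lumer–Phillips theorem (Pazy, *Semigroups of Linear Operators*, Thm. 1.4.3) says that $-\bar K$ generates a contraction semigroup.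

*Uniqueness.* Let $e^{-tK'}$ be a $C^0$-semigroup with $K'\supset\tilde K$. As $K'$ is closed, $K'\supset\bar K$. For large $\beta>0$ both $\beta+K'$ and $\beta+\bar K$ are bijective from their domains onto $L^2(\mu_\nu)$. Given $v\in D(K')$ choose $v'\in D(\bar K)$ with $(\beta+\bar K)v'=(\beta+K')v$. Then $(\beta+K')(v'-v)=0$, so $v=v'\in D(\bar K)$. Thus $K'=\bar K$, and a semigroup is determined by its generator.

We may complexify: $\tilde K$ commutes with complex conjugation, so if $(\alpha+\tilde K)v_j\to f$ with $f$ real, then $(\alpha+\tilde K)\mathrm{Re}\,v_j\to f$. Density in the complex space implies density in the real one.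

## 3. The Kolmogorov operator is $\nu\mathcal A_1+L_++L_-$

**Fourier coordinates.** Let $E_k(x)=\frac1{2\pi}\frac{ik^\perp}{|k|}e^{ik\cdot x}$. Then $\overline{E_k}=E_{-k}$, $AE_k=|k|^2E_k$, and $(E_k)$ is an orthonormal basis of the complexification of $H$. Extend $\langle\cdot,\cdot\rangle$ on fields bilinearly, so $\langle E_k,E_l\rangle=\mathbf 1_{k+l=0}$. Put $u_k=\langle u,E_{-k}\rangle$ and $z_k=\sqrt\nu\,|k|u_k$. Then $\bar z_k=z_{-k}$ and
$$\mathbb E[z_kz_l]=\nu|k||l|\,\langle(\nu A)^{-1}E_{-k},E_{-l}\rangle=\mathbf 1_{k+l=0}$$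
under $\mu_\nu$. So $L^2(\mu_\nu)$, complexified, is the space of Section 1.

**Polynomials belong to $D(\bar K)$.** The purpose of this step is to let us work on $\mathcal P$ instead of $\mathcal{FC}_b^\infty$. Every $f\in\mathcal P$ is $\varphi(\langle u,h_1\rangle,\dots,\langle u,h_n\rangle)$ with $\varphi$ a polynomial and $h_i$ real trigonometric fields; define $Qf,Lf,\tilde Kf$ by the same formulas. Claim: $\mathcal P\subset D(\bar K)$ and $\bar K=\tilde K$ on $\mathcal P$. Let $\varphi_R=\chi(\cdot/R)\varphi$ with $\chi\in C_c^\infty$, $\chi=1$ near $0$, and let $f_R$ be the corresponding cylinder function. As $R\to\infty$, $\varphi_R,\partial\varphi_R,\partial^2\varphi_R$ converge pointwise to $\varphi,\partial\varphi,\partial^2\varphi$ and are bounded by $C(1+|x|)^d$ uniformly in $R\ge1$. The variable $\langle B(u,u),h_i\rangle$ is an $L^2$-limit of quadratic polynomials, so it lies in the chaos of order $\le2$, where all $L^p$ norms with $p<\infty$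 are equivalent by Nelson's hypercontractivity. Hence all terms of $\tilde Kf_R$ are dominated by one square-integrable function, and dominated convergence gives $f_R\to f$, $\tilde Kf_R\to\tilde Kf$ in $L^2(\mu_\nu)$.

**The formula for $Q$.** The defining formulas are compatible with complex-linear changes of variables, so we may use $z_k=\langle u,g_k\rangle$ with $g_k=\sqrt\nu|k|E_{-k}$. Since $\langle g_k,g_l\rangle=\nu|k|^2\mathbf 1_{k+l=0}$ and $\nu\langle u,Ag_k\rangle=\nu|k|^2z_k$,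
$$Q=\nu\sum_k|k|^2(-a_ka_{-k}+z_ka_k)=\nu\sum_k|k|^2a_k^\dagger a_k=\nu\mathcal A_1\quad\text{on }\mathcal P.$$

**The formula for $L$.** Directly, $(E_p\cdot\nabla)E_q=-\frac1{4\pi^2}\frac{p^\perp\cdot q}{|p||q|}\,iq^\perp e^{i(p+q)\cdot x}$, so
$$\langle(E_p\cdot\nabla)E_q,E_{-k}\rangle=-\frac1{2\pi}\frac{(p^\perp\cdot q)(q\cdot k)}{|p||q||k|}\quad\text{if }k=p+q,$$
and $0$ otherwise. Insert $u_p=z_p/(\sqrt\nu|p|)$:
$$Lz_k=\sqrt\nu|k|\langle B(u,u),E_{-k}\rangle=\nu^{-1/2}\sum_{p+q=k}\Big(-\frac1{2\pi}\Big)\frac{(p^\perp\cdot q)(q\cdot k)}{|p|^2|q|^2}z_pz_q .$$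
Symmetrize in $(p,q)$, using $q^\perp\cdot p=-p^\perp\cdot q$ and $(q-p)\cdot k=|q|^2-|p|^2$. The coefficient becomes exactly $m(p,q)$:
$$Lz_k=\nu^{-1/2}b_k,\qquad b_k=\sum_{p+q=k}m(p,q)z_pz_q. \tag{3.1}$$
The sum is the $L^2$-limit of the sums $b_k^M$ over $|p|^2,|q|^2\le M$. By hypercontractivity it is also an $L^4$-limit, so $Lf=\nu^{-1/2}\sum_kb_k\,a_kf$, a finite sum over $k$, is the $L^2$-limit of $\nu^{-1/2}\sum_kb_k^M\,a_kf$.

**The splitting.** This step shows $L=L_++L_-$. For $p+q\neq0$ the operators $a_{-p}$ and $a_q^\dagger$ commute, so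
$$z_pz_q=a_p^\dagger a_q^\dagger+a_p^\dagger a_{-q}+a_q^\dagger a_{-p}+a_{-p}a_{-q}.$$
Insert this into $\nu^{-1/2}\sum m(p,q)z_pz_qa_{p+q}f$. As $f$ involves finitely many variables, only the first type of term gives an infinite sum; for $M$ large the other sums are complete finite sums.

- *First type.* The truncated sums converge to $L_+f$ in $L^2$.
- *Last type.* With $x=-p$, $y=-q$, $w=p+q$ we get $\sum_{x+y+w=0}m(x,y)a_xa_ya_wf$. The operator product is symmetric in $(x,y,w)$, so $m(x,y)$ may be replaced by $\frac13\big(m(x,y)+m(y,w)+m(w,x)\big)=0$ by (1.4).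
- *Middle types.* They sum to $2\sum m(p,q)a_p^\dagger a_{-q}a_{p+q}f$. Put $q'=-q$, $r=p+q$, so $p=q'+r$, and note $m(p,-q')=m(-p,q')$. Symmetrizing in $(q',r)$ gives the coefficient $m(-p,q')+m(-p,r)$, which is $-m(q',r)$ by (1.4), since $-p+q'+r=0$. So these terms give $L_-f$.

Hence on $\mathcal P$
$$\tilde K=\nu\mathcal A_1+L_++L_- . \tag{3.2}$$

## 4. Low degrees by hand, and the failure of relative boundedness

**No nonlinearity.** $\alpha+\nu\mathcal A_1$ multiplies each $a_{k_1}^\dagger\cdots a_{k_n}^\dagger1$ by $\alpha+\nu\sum|k_i|^2>0$. So it maps $\mathcal P$ onto $\mathcal P$, which is dense, and for the Stokes equation the range condition is immediate.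

**Degree one.** $\tilde K1=0$ and $\tilde Kz_k=\nu|k|^2z_k+L_+z_k$, where $L_+z_k=\nu^{-1/2}\sum_{p+q=k}m(p,q)a_p^\dagger a_q^\dagger1$ has norm $\|L_+z_k\|^2=2S(k)/\nu$. So Lemma 1 measures the size of $L$ on degree one: slightly more than one derivative, against the two supplied by $\mathcal A_1$.

**Degree two.** For $p\ne q$, $p+q\neq0$, $L_-a_p^\dagger a_q^\dagger1=-2\nu^{-1/2}m(p,q)z_{p+q}$. With $p=(0,1)$, $q=(1,-1)$, $k=(1,0)$ the result is $-\frac{\nu^{-1/2}}{4\pi}z_k$, while the component of $L_+z_k$ along the unit vector $a_p^\dagger a_q^\dagger1$ is $2\nu^{-1/2}m(p,q)=\frac{\nu^{-1/2}}{4\pi}$. This is (1.5) in one entry.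

**The natural first attempt.** To solve $(\alpha+Q+L)u=z_k$, start from $(\alpha+\nu|k|^2)^{-1}z_k$. The error has degree $2$; correcting it with $(\alpha+Q)^{-1}$ produces errors in degrees $3$ and $1$, and so on. This is the Neumann series in $L(\alpha+Q)^{-1}$, that is, the treatment of $L$ as a small perturbation of $Q$; it needs $\|Lf\|\le\|(\alpha+Q)f\|$ with a constant below $1$. On each fixed degree the orders of differentiation are favorable. But the constants grow with the degree, and the approach breaks down, for every $\alpha$. Take $p,q,k$ as above, $m(p,q)=\frac1{8\pi}$, and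
$$f_j=(a_p^\dagger)^j(a_q^\dagger)^j(a_k^\dagger)^j1,\qquad\|f_j\|^2=(j!)^3,\qquad\mathcal A_1f_j=j(1+2+1)f_j=4jf_j .$$
Among the terms of $L_+f_j$, the vector $(a_p^\dagger)^{j+1}(a_q^\dagger)^{j+1}(a_k^\dagger)^{j-1}1$ arises only by removing one $k$ and adding one $p$ and one $q$: removing a $p$ or a $q$ and adding two factors cannot raise the multiplicities of $p$ and $q$ to $j+1$ both. Its coefficient is $2\nu^{-1/2}m(p,q)j$, and vectors with different multiplicities are orthogonal. As $L_+f_j\perp L_-f_j$,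
$$\|Lf_j\|\ge\frac{j}{4\pi\sqrt\nu}\sqrt{(j+1)!^2(j-1)!}=\frac{\sqrt j\,(j+1)}{4\pi\sqrt\nu}\,\|f_j\|,\qquad\|(\alpha+Q)f_j\|=(\alpha+4\nu j)\|f_j\| .$$
The quotient tends to infinity like $\sqrt j$, so $L(\alpha+Q)^{-1}$ is unbounded. A cubic expression in $a,a^\dagger$ costs $n^{3/2}$ in the degree, and $Q$ pays only $n$.

**What antisymmetry buys.** The loss is only polynomial in the degree. Pair the equation with $w(N)^2u$ for a weight $w_n$. Because $L_-=-L_+^*$, the terms $L_+$ and $L_-$ cancel except for the increments $w_{n+1}^2-w_n^2$, and for $w_n=(n+1)^m$ these are smaller than $w_nw_{n+1}$ by a factor of order $1/n$. In the quadratic form $L_+$ costs only $\sqrt n$ (Lemma 2(a) below) and fewer derivatives than $\mathcal A_1^{1/2}$ on each side. So one can control every polynomial weight of $u$ in the degree by the same weight of $f$, and $f\in\mathcal P$ has finite degree. Then the polynomial loss in $\|Lu\|$ is affordable. To make all manipulations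 legitimate, one works with (1.6). The truncation error is $(1-\pi_R)Lu_R$, and we need not show that it is small in norm: boundedness of $\|Lu_R\|$ makes it tend weakly to $0$, and for density of a linear space weak convergence is enough.

## 5. Bounds for $L_\pm$ with explicit dependence on the degree

**Lemma 2.** Let $\epsilon\in(0,1)$, $n\ge1$, $f\in\mathcal P^{(n)}$, $g\in\mathcal P^{(n+1)}$. With $C=C(\epsilon,\nu)$:

- (a) $|(L_+f,g)|\le C\sqrt n\,\|\mathcal A_{(1+\epsilon)/2}^{1/2}f\|\,\|\mathcal A_{(1+\epsilon)/2}^{1/2}g\|$;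
- (b) $\|L_+f\|\le C(n+1)\|\mathcal A_{1+\epsilon}^{1/2}f\|$;
- (c) $\|L_-g\|\le Cn\|\mathcal A_{1+\epsilon}^{1/2}g\|$.

**Proof.** Write $\mathbf k=(k_2,\dots,k_n)$.

**(b)** The kernel of $L_+f$ is $\nu^{-1/2}n\,m(p,q)\hat f(p+q,\mathbf k)$, in $n+1$ variables. By (1.2), summing first over $p+q=k_1$, then by Lemma 1 and (1.3),
$$\|L_+f\|^2\le\nu^{-1}(n+1)!\,n^2\sum S(k_1)|\hat f(k_1,\mathbf k)|^2\le C(n+1)!\,n^2\frac{\|\mathcal A_{1+\epsilon}^{1/2}f\|^2}{n\,n!}=Cn(n+1)\|\mathcal A_{1+\epsilon}^{1/2}f\|^2 .$$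

**(c)** By (1.1) applied twice, $L_-g$ has the kernel $-\nu^{-1/2}n(n+1)G(p,\mathbf k)$ with $G(p,\mathbf k)=\sum_{q+r=p}m(q,r)\hat g(q,r,\mathbf k)$. By Cauchy–Schwarz, Lemma 1 and $|p|\le|q|+|r|$,
$$|G(p,\mathbf k)|^2\le S(p)\sum_{q+r=p}|\hat g(q,r,\mathbf k)|^2\le C\sum_{q+r=p}(|q|^{2+2\epsilon}+|r|^{2+2\epsilon})|\hat g(q,r,\mathbf k)|^2 .$$
Summing over $p,\mathbf k$ and using (1.3) in degree $n+1$, $\sum|G|^2\le\frac{C}{(n+1)(n+1)!}\|\mathcal A_{1+\epsilon}^{1/2}g\|^2$. Hence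
$$\|L_-g\|^2\le\nu^{-1}n^2(n+1)^2n!\sum|G|^2\le Cn^2\|\mathcal A_{1+\epsilon}^{1/2}g\|^2 .$$

**(a)** By (1.5) and (1.2), with the kernel from (c),
$$|(L_+f,g)|=|(f,L_-g)|\le\nu^{-1/2}n\,(n+1)!\sum_{q,r,\mathbf k}|m(q,r)||\hat f(q+r,\mathbf k)||\hat g(q,r,\mathbf k)| .$$
Apply Cauchy–Schwarz with the weight $\rho=\max(|q|,|r|)^{1+\epsilon}\ge(|q+r|/2)^{1+\epsilon}$. The first factor is
$$\sum_{p,\mathbf k}|\hat f(p,\mathbf k)|^2\sum_{q+r=p}m(q,r)^2\rho^{-1}\le C\sum_{p,\mathbf k}|p|^{-(1+\epsilon)}S(p)|\hat f(p,\mathbf k)|^2\le C\sum_{p,\mathbf k}|p|^{1+\epsilon}|\hat f(p,\mathbf k)|^2=\frac{C}{n\,n!}\|\mathcal A_{(1+\epsilon)/2}^{1/2}f\|^2 .$$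
The second is, since $\rho\le|q|^{1+\epsilon}+|r|^{1+\epsilon}$,
$$\sum\rho\,|\hat g(q,r,\mathbf k)|^2\le\frac{2}{(n+1)(n+1)!}\|\mathcal A_{(1+\epsilon)/2}^{1/2}g\|^2 .$$
The prefactor is $\dfrac{n(n+1)!}{\sqrt{n\,n!\,(n+1)(n+1)!}}=\dfrac{n(n+1)!}{\sqrt n\,(n+1)!}=\sqrt n$. $\square$

## 6. Bounds for the truncated resolvent equation, uniform in $R$

**Solvability of (1.6).** Let $f\in\mathcal P$, $\alpha>0$, and let $R$ be so large that $f\in\mathcal P_R$. On $\mathcal P_R$ we have $(\pi_RLu,u)=(Lu,u)$, whose real part is $0$, so $\mathrm{Re}\big((\alpha+\nu\mathcal A_1+\pi_RL)u,u\big)\ge\alpha\|u\|^2$. A linear map of a finite-dimensional space with this property is injective, hence bijective, and (1.6) has a unique solution $u_R$.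

**Proposition 3.** There is $\alpha_0=\alpha_0(\nu)$ such that for every $\alpha\ge\alpha_0+1$ and $f\in\mathcal P$: $\sup_R\|Lu_R\|<\infty$, the supremum being over all $R$ with $f\in\mathcal P_R$.

**Proof.** Write $u=u_R=\sum_nu_n$, $u_n\in\mathcal P^{(n)}$. Constants $C$ do not depend on $n$, $R$, $u$, $f$.

**Step 1: an energy estimate with weight in the degree.** The goal is (6.2), control of $(N+1)^2u$ and $(N+1)^2\mathcal A_1^{1/2}u$. Let $w_n=(n+1)^2$, $w=w(N)$. Then $w^2u\in\mathcal P_R$, so $(\pi_RLu,w^2u)=(Lu,w^2u)$. Pair (1.6) with $w^2u$ and take real parts: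
$$\alpha\|wu\|^2+\nu\|w\mathcal A_1^{1/2}u\|^2+\mathrm{Re}(Lu,w^2u)=\mathrm{Re}(f,w^2u). \tag{6.1}$$
By (1.5), $\mathrm{Re}(L_-u_{n+1},u_n)=-\mathrm{Re}(L_+u_n,u_{n+1})$, and $L_+u_0=0$, so
$$\mathrm{Re}(Lu,w^2u)=\sum_{n\ge1}(w_{n+1}^2-w_n^2)\,\mathrm{Re}(L_+u_n,u_{n+1}).$$
Here $0\le w_{n+1}^2-w_n^2\le4(n+2)^3\le8(n+1)(n+2)^2=8\,w_nw_{n+1}/(n+1)$. Lemma 2(a) with $\epsilon=\frac12$ contributes $\sqrt n$, and $\sqrt n/(n+1)\le n^{-1/2}$. With $2ab\le a^2+b^2$ and $n^{-1/2}\le\sqrt2\,(n+1)^{-1/2}$,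
$$|\mathrm{Re}(Lu,w^2u)|\le C\sum_{n\ge1}n^{-1/2}\,w_n\|\mathcal A_{3/4}^{1/2}u_n\|\,w_{n+1}\|\mathcal A_{3/4}^{1/2}u_{n+1}\|\le C\sum_{n\ge1}n^{-1/2}w_n^2\|\mathcal A_{3/4}^{1/2}u_n\|^2 .$$
Let $\delta\in(0,1)$. As $|k|^{3/2}\le\delta|k|^2+C_\delta$, we have $\mathcal A_{3/4}\le\delta\mathcal A_1+C_\delta N$, so
$$n^{-1/2}\|\mathcal A_{3/4}^{1/2}u_n\|^2\le\delta\|\mathcal A_1^{1/2}u_n\|^2+C_\delta\sqrt n\,\|u_n\|^2\le2\delta\|\mathcal A_1^{1/2}u_n\|^2+\frac{C_\delta^2}{4\delta}\|u_n\|^2,$$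
using $C_\delta\sqrt n\le\delta n+C_\delta^2/(4\delta)$ and $n\|u_n\|^2\le\|\mathcal A_1^{1/2}u_n\|^2$. Choose $\delta$ so small, depending on $\nu$, that
$$|\mathrm{Re}(Lu,w^2u)|\le\tfrac\nu2\|w\mathcal A_1^{1/2}u\|^2+\alpha_0\|wu\|^2,\qquad\alpha_0=\alpha_0(\nu).$$
If $\alpha\ge\alpha_0+1$, (6.1) yields $\|wu\|^2+\frac\nu2\|w\mathcal A_1^{1/2}u\|^2\le\|wf\|\,\|wu\|$. Therefore
$$\|(N+1)^2u_R\|\le\|(N+1)^2f\|,\qquad\nu\|(N+1)^2\mathcal A_1^{1/2}u_R\|^2\le2\|(N+1)^2f\|^2. \tag{6.2}$$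

**Step 2: $L_\pm u$ is small relative to $\mathcal A_1u$, up to a controlled term.** Since $\sum|k_i|^3\le(\sum|k_i|^2)^{3/2}$, and since $\|\mathcal A_1^{3/4}v\|^2=(\mathcal A_1v,\mathcal A_1^{1/2}v)$,
$$\|\mathcal A_{3/2}^{1/2}u_n\|\le\|\mathcal A_1^{3/4}u_n\|\le\|\mathcal A_1u_n\|^{1/2}\|\mathcal A_1^{1/2}u_n\|^{1/2}.$$
By Lemma 2(b),(c) with $\epsilon=\frac12$ (the cases where $L_\pm u_n=0$ being trivial), for every $\delta>0$,
$$\|L_\pm u_n\|\le C(n+1)\|\mathcal A_1u_n\|^{1/2}\|\mathcal A_1^{1/2}u_n\|^{1/2}\le\delta\|\mathcal A_1u_n\|+C_\delta(n+1)^2\|\mathcal A_1^{1/2}u_n\| .$$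
The vectors $L_+u_n$, $n\ge0$, lie in different chaoses and are orthogonal; likewise the $L_-u_n$. Taking $\ell^2$-norms in $n$ and using the triangle inequality there,
$$\|L_\pm u\|\le\delta\|\mathcal A_1u\|+C_\delta\|(N+1)^2\mathcal A_1^{1/2}u\|. \tag{6.3}$$

**Step 3: closing the estimate with the equation.** From (1.6), $\nu\|\mathcal A_1u\|\le\|f\|+\alpha\|u\|+\|L_+u\|+\|L_-u\|$. With $\delta=\nu/4$ in (6.3), the terms $\|\mathcal A_1u\|$ on the right add up to $\frac\nu2\|\mathcal A_1u\|$, which is finite and can be absorbed. By (6.2), $\frac\nu2\|\mathcal A_1u_R\|\le C(\alpha,\nu)\|(N+1)^2f\|$. Inserting this into (6.3) bounds $\|Lu_R\|$ uniformly in $R$. $\square$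

## 7. Weak limit of the residual: proof of Theorem 1

Fix $\alpha\ge\alpha_0+1$ and $f\in\mathcal P$. By (3.2) and (1.6),
$$(\alpha+\tilde K)u_R=f+(1-\pi_R)Lu_R . \tag{7.1}$$
For $g\in L^2(\mu_\nu)$,
$$|((1-\pi_R)Lu_R,g)|=|(Lu_R,(1-\pi_R)g)|\le\sup_{R'}\|Lu_{R'}\|\;\|(1-\pi_R)g\|\to0 .$$
So $(\alpha+\tilde K)u_R\to f$ weakly. The norm closure of the linear space $(\alpha+\tilde K)\mathcal P$ is weakly closed (Hahn–Banach), hence contains $f$. Since $\mathcal P$ is dense, so is $(\alpha+\tilde K)\mathcal P$. By Section 3, $(\alpha+\tilde K)\mathcal P$ lies in the closure of $(\alpha+\tilde K)\mathcal{FC}_b^\infty$ (complexified), so the latter is dense too, and taking real parts gives the real statement. With the reduction in Section 2 this proves Theorem 1. $\blacksquare$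

## 8. Fractional dissipation, $L^p$, and the weak description of the domain

For $\theta>\frac12$ and $\kappa\in\mathbb R$ let $\tilde K_{\theta,\kappa}=Q_\theta+\kappa L$ on $\mathcal{FC}_b^\infty$, where
$$Q_\theta f=-\sum\partial_{ij}\varphi\,\langle A^{\theta-1}h_i,h_j\rangle+\nu\sum\partial_i\varphi\,\langle u,A^\theta h_i\rangle .$$
It corresponds to $du+[\nu A^\theta u+\kappa B(u,u)]dt=\sqrt2A^{(\theta-1)/2}dW$. Theorem 1 is the case $\theta=\kappa=1$. Spaces $L^p(\mu_\nu)$ are real unless polynomials enter, when $L^2$ is complexified as before; "m-accretive" below means that $T$ is closed, $-T$ is dissipative, and $\beta+T$ is onto for $\beta>0$. A core is a subspace of the domain on which the closure of the restriction is the full operator.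

**Theorem 2.** Let $\nu>0$, $\theta>\frac12$, $\kappa\in\mathbb R$, $1\le p\le2$.

1. $(\tilde K_{\theta,\kappa},\mathcal{FC}_b^\infty)$ is $L^p(\mu_\nu)$-unique: its closure generates (with the sign convention above) a contraction semigroup, which is the only $C^0$-semigroup on $L^p(\mu_\nu)$ whose operator extends it. For $p=2$, $\mathcal P$ is also a core. The semigroups $P_t$ for different $p$ are consistent. $P_t$ is Markovian ($P_t1=1$, $f\ge0\Rightarrow P_tf\ge0$) and $\mu_\nu$ is invariant.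
2. Let $K_{\theta,\kappa}$ be the $L^2$-closure. Then $K_{\theta,\kappa}^*=K_{\theta,-\kappa}$. Equivalently, $f\in D(K_{\theta,\kappa})$ with $K_{\theta,\kappa}f=g$ if and only if $f,g\in L^2(\mu_\nu)$ and $\int f\,\tilde K_{\theta,-\kappa}h\,d\mu_\nu=\int gh\,d\mu_\nu$ for all $h\in\mathcal{FC}_b^\infty$.
3. $D(K_{\theta,\kappa})\subset D(\mathcal A_\theta^{1/2})$, $\mathrm{Re}(K_{\theta,\kappa}f,f)=\nu\|\mathcal A_\theta^{1/2}f\|^2$, and $\|P_tf-\int f\,d\mu_\nu\|\le e^{-\nu t}\|f-\int f\,d\mu_\nu\|$.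
4. There are $m\ge1$, $\alpha_0$ such that for $\alpha\ge\alpha_0+1$ and $(1+N)^mf\in L^2(\mu_\nu)$, $u=(\alpha+K_{\theta,\kappa})^{-1}f$ satisfies $\|(1+N)^mu\|\le\|(1+N)^mf\|$ and $\|\mathcal A_\theta u\|\le C\|(1+N)^mf\|$ (with $m=2$ possible for $\theta=1$).
5. If $\rho:[0,T]\to L^2(\mu_\nu)$ is weakly continuous and $\langle\rho_t,f\rangle=\langle\rho_0,f\rangle-\int_0^t\langle\rho_s,\tilde K_{\theta,\kappa}f\rangle ds$ for all $f\in\mathcal{FC}_b^\infty$, $t\le T$, then $\rho_t=P_t^*\rho_0$. (Here $\langle\cdot,\cdot\rangle$ is the inner product of $L^2(\mu_\nu)$.)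
6. Let $X$ be jointly measurable and adapted to a filtration $(\mathcal F_t)$, with values in some $H^{-s}$, $s>0$. Suppose that $X_t$ has law $\mu_\nu$ for every $t$, and that $f(X_t)-f(X_0)+\int_0^t\tilde K_{\theta,\kappa}f(X_s)ds$ is a martingale for all $f\in\mathcal{FC}_b^\infty$. Then $X$ is Markov with semigroup $P_t$. In particular its finite-dimensional laws are unique.

### 8.1. Dissipativity in $L^p$ and antisymmetry on cylinder functions

This step supplies what was given for $\theta=\kappa=1$, $p=2$. Gaussian integration by parts reads $\mathbb E[\langle u,h\rangle\,g]=\sum_j\mathbb E[\partial_jg]\,\langle(\nu A)^{-1}h,h_j\rangle$ for cylinder $g$ based on $h_1,\dots,h_n$. With $h=A^\theta h_i$ and $\partial_i\varphi\cdot g$ in place of $g$ (representing $f$ and $g$ with the same $h_1,\dots,h_n$) it gives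
$$\int g\,Q_\theta f\,d\mu_\nu=\int\Gamma(f,g)\,d\mu_\nu,\qquad\Gamma(f,g)=\sum_{i,j}\partial_if\,\partial_jg\,\langle A^{\theta-1}h_i,h_j\rangle,$$
where $\partial_i f$ denotes $\partial_i\varphi$, and similarly for $g$. Hence $Q_\theta$ is symmetric, and $\int Q_\theta f\,d\mu_\nu=0$ (take $g=1$). Together with $\int\tilde Kf\,d\mu_\nu=0$ this gives $\int Lf\,d\mu_\nu=0$, so $\int\tilde K_{\theta,\kappa}f\,d\mu_\nu=0$. As $L$ is a derivation on the algebra $\mathcal{FC}_b^\infty$, $\int L(fg)\,d\mu_\nu=0$ says that $L$ is antisymmetric there.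

Note $\Gamma(f,f)=\|A^{(\theta-1)/2}\sum_i\partial_if\,h_i\|_H^2\ge0$. For $\Psi$ smooth, the chain rule gives $\tilde K_{\theta,\kappa}\Psi(f)=\Psi'(f)\tilde K_{\theta,\kappa}f-\Psi''(f)\Gamma(f,f)$. Integrating, for $\psi=\Psi'$ nondecreasing,
$$\int\psi(f)\,\tilde K_{\theta,\kappa}f\,d\mu_\nu=\int\psi'(f)\Gamma(f,f)\,d\mu_\nu\ge0 .$$
Take $\psi_\eta(r)=r(r^2+\eta)^{(p-2)/2}$. Its derivative is $(r^2+\eta)^{(p-4)/2}\big((p-1)r^2+\eta\big)\ge0$, and $|\psi_\eta(r)|\le|r|^{p-1}$ for $r\ne0$. Letting $\eta\downarrow0$ ($f$ is bounded, $\tilde K_{\theta,\kappa}f$ integrable), $\int\mathrm{sgn}(f)|f|^{p-1}\tilde K_{\theta,\kappa}f\,d\mu_\nu\ge0$, with $\mathrm{sgn}(0)=0$. Adding $\alpha\|f\|_{L^p}^p$ and using Hölder,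
$$\alpha\|f\|_{L^p}\le\|(\alpha+\tilde K_{\theta,\kappa})f\|_{L^p},\qquad\alpha>0. \tag{8.1}$$
A densely defined operator with (8.1) is closable. Indeed, let $f_j\to0$, $\tilde K_{\theta,\kappa}f_j\to g$ in $L^p$, and let $h\in\mathcal{FC}_b^\infty$, $t>0$. Apply (8.1) with $\alpha=1/t$ to $f_j+th$ and let $j\to\infty$: $\|h\|_{L^p}\le\|h+g+t\tilde K_{\theta,\kappa}h\|_{L^p}$. Let $t\downarrow0$, then $h\to-g$ in $L^p$: $\|g\|_{L^p}\le0$.

### 8.2. Dense range in $L^2$ for $\theta>\frac12$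

The goal is that $(\alpha+\tilde K_{\theta,\kappa})\mathcal P$ is dense. The cutoff argument of Section 3, with $A^{\theta-1}h_i$, $A^\theta h_i$ in place of $h_i$, $Ah_i$, shows that $\mathcal P$ is in the domain of the $L^2$-closure. The computation for $Q$ now gives $Q_\theta=\nu\sum_k|k|^{2\theta}(-a_ka_{-k}+z_ka_k)=\nu\mathcal A_\theta$ on $\mathcal P$.

Fix $\epsilon\in(0,1)$ with $s:=\frac{1+\epsilon}2<\theta$; this is where $\theta>\frac12$ is used. Put
$$\sigma=\max\Big\{\frac12,\frac{1+\epsilon}{2\theta}\Big\}<1,\qquad m=\max\Big\{1,\frac1{2-2\sigma}\Big\}=\frac1{2-2\sigma},\qquad w_n=(n+1)^m .$$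
For $\theta=1$, $\epsilon=\frac12$ one gets $\sigma=\frac34$, $m=2$. Let $f\in\mathcal P$. As before there is a unique $u=u_R\in\mathcal P_R$ with
$$\alpha u+\nu\mathcal A_\theta u+\kappa\pi_RLu=f. \tag{8.2}$$

**Step 1: weighted energy.** Pairing (8.2) with $w^2u$,
$$\alpha\|wu\|^2+\nu\|w\mathcal A_\theta^{1/2}u\|^2+\kappa\,\mathrm{Re}(Lu,w^2u)=\mathrm{Re}(f,w^2u).$$
By the mean value theorem $0\le w_{n+1}^2-w_n^2\le2m(n+2)^{2m-1}\le m2^m\,w_nw_{n+1}/(n+1)$. So, by Lemma 2(a) and exactly as in Section 6, $|\kappa\,\mathrm{Re}(Lu,w^2u)|\le C\sum_{n\ge1}n^{-1/2}w_n^2\|\mathcal A_s^{1/2}u_n\|^2$. Since $2s<2\theta$, $|k|^{2s}\le\delta|k|^{2\theta}+C_\delta$, i.e. $\mathcal A_s\le\delta\mathcal A_\theta+C_\delta N$. With $N\le\mathcal A_\theta$ and $C_\delta\sqrt n\le\delta n+C_\delta^2/(4\delta)$,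
$$n^{-1/2}\|\mathcal A_s^{1/2}u_n\|^2\le2\delta\|\mathcal A_\theta^{1/2}u_n\|^2+\frac{C_\delta^2}{4\delta}\|u_n\|^2 .$$
Choosing $\delta$ small gives $\alpha_0=\alpha_0(\nu,\theta,\kappa,\epsilon)$ such that for $\alpha\ge\alpha_0+1$
$$\|(N+1)^mu_R\|\le\|(N+1)^mf\|,\qquad\nu\|(N+1)^m\mathcal A_\theta^{1/2}u_R\|^2\le2\|(N+1)^mf\|^2 . \tag{8.3}$$

**Step 2: bound on $\mathcal A_\theta u_R$ and $Lu_R$.** We have $\sum|k_i|^{2+2\epsilon}\le(\sum|k_i|^{2\theta})^{2\sigma}$: if $\frac{1+\epsilon}\theta\ge1$ this is $\sum x_i^a\le(\sum x_i)^a$ with $x_i=|k_i|^{2\theta}$, $a=\frac{1+\epsilon}\theta=2\sigma$; otherwise $2\sigma=1$ and $|k|^{2+2\epsilon}\le|k|^{2\theta}$ termwise. So $\|\mathcal A_{1+\epsilon}^{1/2}u_n\|\le\|\mathcal A_\theta^\sigma u_n\|$. As $\sigma=(2\sigma-1)\cdot1+(2-2\sigma)\cdot\frac12$, Hölder's inequality in the diagonalizing basis gives $\|\mathcal A_\theta^\sigma u_n\|\le\|\mathcal A_\theta u_n\|^{2\sigma-1}\|\mathcal A_\theta^{1/2}u_n\|^{2-2\sigma}$.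 With Lemma 2(b),(c) and Young's inequality,
$$\|L_\pm u_n\|\le C(n+1)\|\mathcal A_\theta u_n\|^{2\sigma-1}\|\mathcal A_\theta^{1/2}u_n\|^{2-2\sigma}\le\delta\|\mathcal A_\theta u_n\|+C_\delta(n+1)^m\|\mathcal A_\theta^{1/2}u_n\| .$$
The power of $n+1$ is $1/(2-2\sigma)=m$. Summing orthogonally in $n$,
$$\|L_\pm u\|\le\delta\|\mathcal A_\theta u\|+C_\delta\|(N+1)^m\mathcal A_\theta^{1/2}u\| .$$
From (8.2), $\nu\|\mathcal A_\theta u\|\le\|f\|+\alpha\|u\|+|\kappa|(\|L_+u\|+\|L_-u\|)$. Choose $\delta$ with $2|\kappa|\delta\le\nu/2$, absorb, and use (8.3):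
$$\|\mathcal A_\theta u_R\|+\|Lu_R\|\le C\|(N+1)^mf\|\quad\text{uniformly in }R, \tag{8.4}$$
with $C$ depending on $\alpha,\nu,\theta,\kappa,\epsilon$.

**Step 3: conclusion.** $(\alpha+\tilde K_{\theta,\kappa})u_R=f+\kappa(1-\pi_R)Lu_R\to f$ weakly, as in Section 7. So $(\alpha+\tilde K_{\theta,\kappa})\mathcal P$ is dense for $\alpha\ge\alpha_0+1$. By the cutoff argument, $(\alpha+\tilde K_{\theta,\kappa})\mathcal{FC}_b^\infty$ is dense as well. Hence the $L^2$-closures of $\tilde K_{\theta,\kappa}$ on $\mathcal P$ and on $\mathcal{FC}_b^\infty$ are both m-accretive, and the first is contained in the second. They are equal: if $T\subset T'$ are m-accretive and $v\in D(T')$, choose $v'\in D(T)$ with $(\beta+T)v'=(\beta+T')v$; injectivity of $\beta+T'$ gives $v=v'$.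

### 8.3. Proof of Theorem 2

**(1)** *Generation and uniqueness.* For $p\le2$ the range $(\alpha+\tilde K_{\theta,\kappa})\mathcal{FC}_b^\infty$, dense in $L^2$, is dense in $L^p$. By (8.1) the closure has closed range, so Lumer–Phillips applies in $L^p$. The uniqueness argument of Section 2 used only closedness and bijectivity of $\beta+K'$ and $\beta+\bar K$ for large $\beta$, so it holds in $L^p$. That $\mathcal P$ is a core for $p=2$ was just shown (in the real space: the real polynomials, by taking real parts). *Consistency.* $L^2$-convergence implies $L^p$-convergence, so the $L^2$-closure is contained in the $L^p$-closure. Hence the resolvents agree on $L^2$, and so do the semigroups, by $P_t=\lim_j(1+tK/j)^{-j}$. *Markov property and invariance.* $\tilde K_{\theta,\kappa}1=0$ gives $P_t1=1$. The identity $\int\tilde K_{\theta,\kappa}f\,d\mu_\nu=0$ passes to the closure $K$, so $\frac{d}{dt}\int P_tf\,d\mu_\nu=-\int KP_tf\,d\mu_\nu=0$ for $f\in D(K)$,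 and by density $\int P_tf\,d\mu_\nu=\int f\,d\mu_\nu$ for all $f$. For $f\ge0$ in $L^1$, contractivity gives $\int|P_tf|\,d\mu_\nu\le\int f\,d\mu_\nu=\int P_tf\,d\mu_\nu$, so $P_tf\ge0$.

**(2)** By symmetry of $Q_\theta$ and antisymmetry of $L$, $(\tilde K_{\theta,\kappa}f,h)=(f,\tilde K_{\theta,-\kappa}h)$ on $\mathcal{FC}_b^\infty$, so $K_{\theta,-\kappa}\subset K_{\theta,\kappa}^*$. The left side is m-accretive by 8.2 with $-\kappa$. The right side is m-accretive because $\|(\beta+K_{\theta,\kappa}^*)^{-1}\|=\|(\beta+K_{\theta,\kappa})^{-1}\|\le1/\beta$ for $\beta>0$. Nested m-accretive operators coincide. Replacing $\kappa$ by $-\kappa$, $K_{\theta,\kappa}=K_{\theta,-\kappa}^*=(\tilde K_{\theta,-\kappa}|_{\mathcal{FC}_b^\infty})^*$, and the stated description is the definition of this adjoint.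

**(3)** On $\mathcal P$, $\mathrm{Re}(\tilde K_{\theta,\kappa}f,f)=\nu\|\mathcal A_\theta^{1/2}f\|^2$, since $\mathrm{Re}(Lf,f)=0$. Let $f\in D(K_{\theta,\kappa})$ and let $f_j\in\mathcal P$ converge to $f$ in graph norm. Then $\nu\|\mathcal A_\theta^{1/2}(f_j-f_l)\|^2\le\|\tilde K_{\theta,\kappa}(f_j-f_l)\|\,\|f_j-f_l\|\to0$. As $\mathcal A_\theta^{1/2}$ is closed, $f\in D(\mathcal A_\theta^{1/2})$ and the identity passes to the limit. If moreover $f$ has mean zero, so has $P_tf$. On $\{1\}^\perp$ we have $\mathcal A_\theta\ge1$, hence $\frac{d}{dt}\|P_tf\|^2=-2\nu\|\mathcal A_\theta^{1/2}P_tf\|^2\le-2\nu\|P_tf\|^2$ and $\|P_tf\|\le e^{-\nu t}\|f\|$. Mean-zero elements of $D(K_{\theta,\kappa})$ are dense among mean-zero functions (subtract the mean; $1\in D(K_{\theta,\kappa})$). For general $f$ apply this to $f-\int f\,d\mu_\nu$ and use $P_t1=1$.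

**(4)** Take $m,\alpha_0$ from 8.2. For $f\in\mathcal P$, $u_R-u=(\alpha+K_{\theta,\kappa})^{-1}\big(\kappa(1-\pi_R)Lu_R\big)\to0$ weakly, since a bounded operator is weakly continuous. If $T$ is self-adjoint, $u_R\to u$ weakly and $\|Tu_R\|\le c$, then $|(u,Tg)|=\lim|(Tu_R,g)|\le c\|g\|$ for $g\in D(T)$, so $u\in D(T)$ and $\|Tu\|\le c$. With $T=(1+N)^m$ and $T=\mathcal A_\theta$, (8.3) and (8.4) pass to $u$. For general $f$ with $(1+N)^mf\in L^2$, apply this to $\pi_Rf\in\mathcal P$; here $(1+N)^m\pi_Rf=\pi_R(1+N)^mf\to(1+N)^mf$. By linearity the bounds applied to differences show that $u^{(R)}=(\alpha+K_{\theta,\kappa})^{-1}\pi_Rf$ is Cauchy in both norms; its limit is $u$. For $\theta=1$ the choice $\epsilon=\frac12$ gives $m=2$.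

**(5)** Write $K=K_{\theta,\kappa}$. A weakly continuous $\rho$ on $[0,T]$ is bounded, by uniform boundedness. By graph approximation the identity holds for all $f\in D(K)$ with $Kf$ in place of $\tilde K_{\theta,\kappa}f$, and by subtraction between arbitrary times. Fix $t\le T$, $f\in D(K)$ and $\phi(s)=\langle\rho_s,P_{t-s}f\rangle$, which is continuous on $[0,t]$. For $0\le s<t$ and $0<h<t-s$, apply the identity on $[s,s+h]$ to $P_{t-s-h}f\in D(K)$:
$$\frac{\phi(s+h)-\phi(s)}h=-\frac1h\int_s^{s+h}\langle\rho_r,P_{t-s-h}Kf\rangle\,dr+\Big\langle\rho_s,\frac{P_{t-s-h}f-P_{t-s}f}h\Big\rangle .$$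
As $h\downarrow0$, $P_{t-s-h}Kf\to P_{t-s}Kf$ in norm and $\rho_r\to\rho_s$ weakly, so the first term tends to $-\langle\rho_s,P_{t-s}Kf\rangle$. In the second, $\frac1h(P_{t-s-h}f-P_{t-s}f)=\frac1h\int_{t-s-h}^{t-s}P_rKf\,dr\to P_{t-s}Kf=KP_{t-s}f$. The sum of the limits is $0$. A continuous function whose right derivative vanishes is constant, so $\langle\rho_t,f\rangle=\langle\rho_0,P_tf\rangle$ for all $f$ in the dense set $D(K)$, i.e. $\rho_t=P_t^*\rho_0$.

**(6)** Since $X_r\sim\mu_\nu$, $\mathbb E\int_0^t|\tilde K_{\theta,\kappa}f(X_r)|\,dr=t\|\tilde K_{\theta,\kappa}f\|_{L^1}<\infty$. So the time integrals are well defined and, by Fubini, do not depend on the $\mu_\nu$-version of $\tilde K_{\theta,\kappa}f$. Fix $s\ge0$ and let $Y$ be bounded, real and $\mathcal F_s$-measurable. As $|\mathbb E[Yf(X_{s+t})]|\le\|Y\|_\infty\|f\|$ for $f\in L^2(\mu_\nu)$, there is $\rho_t\in L^2(\mu_\nu)$ with $\langle f,\rho_t\rangle=\mathbb E[Yf(X_{s+t})]$ and $\|\rho_t\|\le\|Y\|_\infty$.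 Multiplying the martingale increment from $s$ to $s+t$ by $Y$ and taking expectations, for $f\in\mathcal{FC}_b^\infty$,
$$\langle\rho_t,f\rangle=\langle\rho_0,f\rangle-\int_0^t\langle\rho_r,\tilde K_{\theta,\kappa}f\rangle\,dr .$$
The integrand is bounded, so $t\mapsto\langle\rho_t,f\rangle$ is continuous for $f\in\mathcal{FC}_b^\infty$. By density and $\|\rho_t\|\le\|Y\|_\infty$, $\rho$ is weakly continuous. By (5), $\mathbb E[Yf(X_{s+t})]=\langle\rho_0,P_tf\rangle=\mathbb E[Y(P_tf)(X_s)]$ for all such $Y$ and all $f\in L^2(\mu_\nu)$, which is the Markov property with semigroup $P_t$. For bounded $f_1,\dots,f_n$ and $t_1<\dots<t_n$, conditioning successively on $\mathcal F_{t_{n-1}},\dots,\mathcal F_{t_1}$ expresses $\mathbb E[\prod f_i(X_{t_i})]$ through $P_t$ and $\mu_\nu$ alone; $P_t$ preserves boundedness because it is Markovian. So the finite-dimensional laws are unique. $\blacksquare$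

**Limits of the argument.** These notes do not treat $L^p$-uniqueness for $p>2$, where the method would require exponential weights in $N$, nor $\theta\le\frac12$. The condition $\theta>\frac12$ is what this method needs: $L_\pm$ costs one derivative with a logarithm, $S(k)\le C|k|^2(1+\log|k|)$, against the $2\theta$ derivatives supplied by $Q_\theta$.
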